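# Purely un-rectifiable quasiconformal images of $Y\times[0,1]$ when $Y$ has zero length

## 1. Null sets, arcs, dilatation, quasiconformal maps

**Zero length.** A set $Y\subset\mathbb R$ has *zero length*, or is *null*, if its one-dimensional Lebesgue outer measure is $0$: for every $\delta>0$ there is an open set $V\supset Y$ with $|V|<\delta$. Nothing else is assumed about $Y$; it need not be closed or Borel. *Examples.* The rationals are null and dense. The middle-thirds Cantor set is null and uncountable: for every $n$ it is covered by $2^n$ intervals of length $3^{-n}$. A connected subset of $\mathbb R$ with more than one point contains an interval, so a connected subset of a null set has at most one point.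

**Arcs and length.** An *arc* is a homeomorphic image of a compact interval $[a,b]$ with $a<b$. The *length* of a continuous map $H:[a,b]\to\mathbb R^2$ is the supremum of the sums $\sum_i|H(t_i)-H(t_{i-1})|$ over all partitions; the length of an arc is that of any homeomorphic parametrization. An arc is *rectifiable* if its length is finite. If $H$ is absolutely continuous, its length is $\int_a^b|H'|$.

**Purely un-rectifiable sets.** A set $X\subset\mathbb R^2$ is *purely un-rectifiable* if it contains no rectifiable arc. *Examples.* The graph of $t\sin(1/t)$ over $[0,1]$ (value $0$ at $0$) has infinite length, because at $t_k=\frac{2}{(2k+1)\pi}$ the function equals $\pm t_k$ with alternating signs, and $\sum t_k=\infty$. But this graph is not purely un-rectifiable: its part over $[\frac12,1]$ is smooth. So we ask for much more than infinite length. On the other hand, the graph of a continuous nowhere differentiable function on $[0,1]$ is purely un-rectifiable. A subarc of it is the graph over some interval; if it were rectifiable, the function would have bounded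 variation there, hence be differentiable almost everywhere there.

**Dilatation of a linear map.** For an invertible real-linear map $A$ of $\mathbb R^2$ put $K(A)=\|A\|\,\|A^{-1}\|$, with operator norms. This is the ratio of the larger to the smaller singular value, so $K(A)\ge1$. We use two properties:
$$K(AB)\le K(A)K(B),\qquad |Ae|\ \ge\ \frac{|e|}{\|A^{-1}\|}=\frac{\|A\|}{K(A)}\,|e|\quad(e\in\mathbb R^2).\tag{1}$$
The second says that if $K(A)$ is near $1$, then $A$ stretches all directions about equally.

*Example: similarities.* The matrix $\begin{pmatrix}1&s\\-s&1\end{pmatrix}$ is $\sqrt{1+s^2}$ times a rotation, so it has $K=1$.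

*Example: shears.* Let $A=\begin{pmatrix}1&s\\0&1\end{pmatrix}$. As $\det A=1$, the singular values are $\sigma\ge1$ and $1/\sigma$. As $\operatorname{tr}A^{T}A=2+s^2$, we get $\sigma^2+\sigma^{-2}=2+s^2$, that is, $(\sigma-1/\sigma)^2=s^2$. Since $K(A)=\sigma^2$,
$$\sqrt{K(A)}-\frac1{\sqrt{K(A)}}=|s|.\tag{2}$$
Solving, $\sqrt{K(A)}=\frac12(|s|+\sqrt{s^2+4})\ge1+\frac{|s|}2$, so $K(A)\ge1+|s|$. Both matrices send $e_2=(0,1)$ to a vector of length $\sqrt{1+s^2}$. Keep this pair in mind.

**Quasiconformal maps.** An orientation-preserving homeomorphism $f\in W^{1,2}_{loc}$ is *$K$-quasiconformal* ($K$-QC) if $K(Df)\le K$ almost everywhere, and *quasiconformal* (QC) if it is $K$-QC for some $K<\infty$. A *QC image* of $X\subset\mathbb R^2$ is a set $f(X)$ with $f:\mathbb R^2\to\mathbb R^2$ a QC homeomorphism. *Example.* For $a\in\mathbb R$ the map $(x,y)\mapsto(x+a|y|,y)$ is bi-Lipschitz, with inverse $(x-a|y|,y)$. Its derivative is the shear with $s=\pm a$ off the line $y=0$, so it is $K$-QC with the $K$ given by (2) for $|s|=|a|$. It sends $\{0\}\times[-1,1]$ to a union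 of two segments.

We use three textbook facts.

**Fact 1.** A bi-Lipschitz homeomorphism $f$ with $\det Df>0$ and $K(Df)\le K$ a.e. is $K$-QC.

**Fact 2.** A locally uniform limit of $K$-QC maps of the plane into the plane is either $K$-QC onto its image or takes at most two values (Lehto–Virtanen, *Quasiconformal Mappings in the Plane*, Ch. II.5).

**Fact 3.** A QC map is absolutely continuous on lines (ACL), with $Df\in L^2_{loc}\subset L^1_{loc}$ (Lehto–Virtanen; Ahlfors, *Lectures on Quasiconformal Mappings*).

## 2. When does $Y\times[0,1]$ have a purely un-rectifiable image?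

The set $Y\times[0,1]$ is a family of vertical segments, one over each point of $Y$. We want a single QC map of the plane that makes every subsegment of every one of them infinitely long.

Two facts are given as background in the source of the problem, without proof, and we do not use them. There are uncountable $Y$ with $\dim(Y)=1$ and QC maps $f$ with $f(Y\times[0,1])$ purely un-rectifiable. Moreover, for each gauge function $h$ with $\lim_{t\to0}h(t)/t=\infty$ there are a set $Y$ of positive $h$-measure and a QC map $f$ with $f(Y\times[0,1])$ purely un-rectifiable. (The $h$-measure is the Hausdorff measure in which a covering set $E$ costs $h(\operatorname{diam}E)$. For $h(t)=t$ it is length; $h(t)=t\log(1/t)$ for small $t$ satisfies the condition.) These are statements about some sets $Y$. The question is about all null sets. It is posed in "Results From Prior NSF Support" (https://www.math.stonybrook.edu/~bishop/vita/nsf12.pdf).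

**Conjecture 27.** If $Y$ has zero length, $Y\times[0,1]$ has a purely un-rectifiable QC image.

The answer is that it is true, with maps as close to conformal as we like, and that zero length is also necessary.

**Theorem.** For $Y\subset\mathbb R$ the following are equivalent.

* (I) $Y$ has zero length.
* (II) There is a QC map $f:\mathbb R^2\to\mathbb R^2$ such that $f(Y\times[0,1])$ contains no rectifiable subarc.
* (III) For every $\varepsilon\in(0,1]$ and every open $U\supset Y$ there is a $(1+\varepsilon)$-QC map $f:\mathbb R^2\to\mathbb R^2$ with $f=\mathrm{id}$ off $U\times\mathbb R$ and $|f-\mathrm{id}|\le\varepsilon$, such that $f(Y\times\mathbb R)$ contains no rectifiable subarc.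

(III)⇒(II) is immediate: take $\varepsilon=1$, $U=\mathbb R$ and note $Y\times[0,1]\subset Y\times\mathbb R$. Section 3 proves (II)⇒(I). The rest proves (I)⇒(III).

## 3. Positive outer measure leaves a rectifiable segment

This short direction also tells us what a construction must do.

**Proof of (II)⇒(I).** Suppose $Y$ has positive outer measure, and let $f$ be any QC map of the plane. By Fact 3 and Fubini, for almost every $x$ the map $y\mapsto f(x,y)$ is absolutely continuous on $[0,1]$ and $\int_0^1|\partial_yf(x,y)|\,dy<\infty$. For such $x$ the arc $f(\{x\}\times[0,1])$ is rectifiable. The exceptional $x$ form a null set, which cannot contain $Y$. So some $x\in Y$ gives a rectifiable arc in $f(Y\times[0,1])$, and (II) fails for this $f$. As $f$ was arbitrary, (II) is false. $\blacksquare$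

One consequence: if $f(x+t,y)=f(x,y)+(t,0)$ for all $t$, so that $f$ bends all vertical lines in the same way, then all the arcs $f(\{x\}\times[0,1])$ are translates of one another. One of them is rectifiable, hence all are. The bending must single out $Y$.

## 4. Bending one vertical line: a shear and a near-similarity

Take the simplest nonempty case, $Y=\{0\}$, and let us lengthen the line over $0$. Fix a small $\tau>0$, a scale $\lambda=2^{-k}$, and put
$$w(y)=\frac{\tau\lambda}{2\pi}\sin\frac{2\pi y}{\lambda},\qquad s(y)=w'(y)=\tau\cos\frac{2\pi y}{\lambda}.$$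

**The shear.** The first map to try is $h(x,y)=(x+w(y),y)$. It moves points by at most $\tau\lambda$, and it maps $\{0\}\times[0,\lambda]$ to a curve of length $\int_0^\lambda\sqrt{1+s^2}\,dy$. By concavity of $\sqrt{1+t}$ on $[0,1]$ and $\sqrt2\ge1.4$,
$$\sqrt{1+s^2}\ge1+0.4s^2\qquad(|s|\le1),\tag{3}$$
so the length is at least $(1+0.2\tau^2)\lambda$: a gain by a fixed factor, whatever the scale. It is natural to compose infinitely many such bends, at smaller and smaller scales.

Here is where this stops. By (2), the derivative of $h$ has $K\ge1+|s|$. One step costs dilatation of first order in $\tau$ and gains length of second order. A composition of $n$ shears is again a shear, $(x,y)\mapsto(x+W(y),y)$ with $W'=s_1+\dots+s_n$. If it is $K$-QC, then (2) gives $W'^2\le K+\frac1K-2$, so the image of a vertical unit segment has length at most $\sqrt{K+1/K-1}$. Bounded dilatation bounds the length.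

**The near-similarity.** Section 1 shows a matrix with the same effect on $e_2$ but with $K=1$. So we want a map whose derivative over $Y$ is close to $\begin{pmatrix}1&s\\-s&1\end{pmatrix}$. Keep the first coordinate $x+w(y)$ and subtract $x\,w'(y)$ from the second:
$$g(x,y)=\big(x+w(y),\ y-x\,w'(y)\big),\qquad Dg=\begin{pmatrix}1&s\\-s&1-x\,w''(y)\end{pmatrix}.$$
On $x=0$ this is exactly a similarity. (With $\zeta=x+iy$, the map $g$ is the first-order expansion in $x$ of the holomorphic function $\zeta+w(-i\zeta)$, since $w(y-ix)=w(y)-ix\,w'(y)+O(x^2)$.) The length gain on $x=0$ is the same as before. Since $|w''|\le2\pi\tau/\lambda$, the error satisfies $|x\,w''|\le2\pi\tau\alpha$ for $|x|\le\alpha\lambda$. So the near-similarity holds only in a strip of width a small fraction of $\lambda$. To extend $g$ further we replace the factor $x$ by a function $m(x)$, which gives the derivative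
$$\begin{pmatrix}1&s\\-m's&1-m\,w''\end{pmatrix}.$$
We need $m'\approx1$ near $Y$ to be close to a similarity there, $|m|\le\alpha\lambda$ to control $mw''$, and $|m'|\le1$ elsewhere so that the dilatation is at most about that of a bend of size $\tau$.

**The plan.** Suppose the next bend is supported only where the previous one was nearly a similarity. Then each point of the plane lies in at most one transition region, where it pays a factor $1+O(\tau)$ once. All other bends cost it factors $1+O(\tau\alpha_n)$ with $\sum\alpha_n<\infty$. Over $Y$ the length still grows by the factor $1+c\tau^2$ at each step. We set $F_n=g_1\circ g_2\circ\dots\circ g_n$, with each new bend inside and at a scale where $F_{n-1}$ is almost linear.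

Near-conformality also matters for the gain. If at some place $F_{n-1}$ were the linear map $B=\operatorname{diag}(\delta,1)$, the new bend would turn a vertical length $\lambda$ into $\int_0^\lambda|B(s,1)|\,dy=\int_0^\lambda\sqrt{1+\delta^2s^2}\,dy\le(1+\frac14\delta^2\tau^2)\lambda$, and the gain would disappear as $\delta\to0$. With $K(B)$ close to $1$, (1) excludes this.

## 5. A tiny function with slope almost one near a null set

This section produces $m$. It is where zero length enters.

**Lemma 1.** Let $G\subset\mathbb R$ be open, $Y\subset G$ null, $\ell:G\to(0,\infty)$ continuous, $0<\alpha<1$. There are an open set $G'$ with $Y\subset G'\subset G$ and a function $m:G\to\mathbb R$ such that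

* $|m|\le\alpha\ell$ on $G$;
* $m$ is locally Lipschitz with $|m'|\le1$ a.e.;
* on each component of $G'$, $m$ is affine with slope $1-c$ for some $c\in[0,\alpha]$.

*Proof.* Since $Y$ is null, $\mathbb R\setminus Y$ is dense. In each component of $G$ choose a strictly increasing two-sided sequence of points outside $Y$, tending to the two ends of the component. This cuts $G$ into countably many nonoverlapping compact intervals $I_i=[e_i,e_i']$, locally finite in $G$, with endpoints not in $Y$. So $Y\cap I_i\subset\operatorname{int}I_i$. As $Y$ is null, there is an open $U_i\subset\operatorname{int}I_i$ containing $Y\cap I_i$ with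
$$|U_i|\le\alpha\min\Big\{\min_{I_i}\ell,\ |I_i|\Big\}.$$
Put $G'=\bigcup_iU_i$, $c_i=|U_i|/|I_i|\le\alpha$, and on $I_i$
$$m(x)=\int_{e_i}^x(1_{U_i}-c_i)\,dt=|U_i\cap[e_i,x]|-c_i(x-e_i).$$
Then $m(e_i)=0$ and $m(e_i')=|U_i|-c_i|I_i|=0$, so the pieces fit together continuously. Both terms lie in $[0,|U_i|]$, so $|m|\le|U_i|\le\alpha\ell$ on $I_i$. Almost everywhere on $I_i$ we have $m'=1_{U_i}-c_i\in[-\alpha,1]$, and on a component of $U_i$ the slope is $1-c_i$. $\square$

*Example.* Let $Y=\{0\}$, $I=[-\frac\lambda2,\frac\lambda2]$, $U=(-\frac{\alpha\lambda}2,\frac{\alpha\lambda}2)$, so $c=\alpha$. Then $m$ falls with slope $-\alpha$ from $0$, rises steeply across $U$ with slope $1-\alpha$, and falls back to $0$ with slope $-\alpha$.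

*What fails for positive measure.* Let $Y$ be measurable with positive measure, with $|m'|\le1$ a.e. and $m'=1$ on $Y$. At a density point $x_0$ of $Y$ choose $h>0$ with $[x_0-h,x_0+h]\subset G$ and $|Y\cap[x_0-h,x_0+h]|\ge\frac32h$. Then $m(x_0+h)-m(x_0-h)\ge\frac32h-\frac12h=h$, so $\sup|m|\ge h/2$ on this interval. Hence $m$ cannot be made arbitrarily small there.

## 6. One bend with a variable scale

The set $G$ has boundary points, and the bend must die out there. So the scale must depend on $x$. The following notion handles this.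

**Admissible functions.** A positive function on an open set $G\subset\mathbb R$ is *admissible* if it has positive infimum on each compact subset of $G$. *Examples.* Every positive continuous function is admissible, for instance $\operatorname{dist}(x,\mathbb R\setminus G)$ when $G\ne\mathbb R$. The function on $\mathbb R$ equal to $1$ at $0$ and $|x|$ elsewhere is positive but not admissible: its infimum over $[-1,1]$ is $0$. The minimum of finitely many admissible functions is admissible, and so is the restriction to a smaller open set.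

**Lemma 2.** Let $0<\tau\le1/10$ and $0<\alpha\le\tau/1000$. Let $G\subset\mathbb R$ be open, $Y\subset G$ null, and $\rho$ admissible on $G$. Then there are $\ell\in C^\infty(G)$ with $0<\ell\le\min(\rho,\frac12)$, an open $G'$ with $Y\subset G'\subset G$, and a bi-Lipschitz homeomorphism $g$ of $\mathbb R^2$ such that:

* (a) $g=\mathrm{id}$ off $G\times\mathbb R$; $g(G\times\mathbb R)=G\times\mathbb R$; $g(x,y+1)=g(x,y)+(0,1)$; $|g(x,y)-(x,y)|\le\ell(x)$ for $x\in G$.
* (b) $\|Dg-I\|\le2\tau$ a.e.; hence $\det Dg>0$ and $K(Dg)\le\frac{1+2\tau}{1-2\tau}$ a.e.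
* (c) On $G'\times\mathbb R$, $g$ is $C^1$ with invertible derivative and $K(Dg)\le1+60\tau\alpha$.
* (d) For each $x\in G'$ there is $\lambda=2^{-k}<2\ell(x)$, $k\ge1$, such that for all $j\in\mathbb Z$
$$\int_{j\lambda}^{(j+1)\lambda}|\partial_yg(x,y)|\,dy\ \ge\ (1+0.08\,\tau^2)\,\lambda.$$

If $G=\emptyset$, take $g=\mathrm{id}$; from now on $G\neq\emptyset$.

**Step 1: a slowly varying scale.** *We want a smooth $\ell\le\rho$ with $|\ell'|\le\alpha$, so that changing the scale costs little.* Replacing $\rho$ by a smaller admissible function, we may assume $\rho(x)\le\min(\frac12,\operatorname{dist}(x,\mathbb R\setminus G))$, where the distance is $\infty$ if $G=\mathbb R$. Let $\{\chi_i\}_{i\ge1}$ be a locally finite smooth partition of unity on $G$ by nonzero functions with compact supports in $G$. Put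
$$\ell=\sum_ic_i\chi_i,\qquad c_i=2^{-i}\min\Big\{\frac{\alpha}{1+\sup|\chi_i'|},\ \inf_{\operatorname{supp}\chi_i}\rho\Big\}.$$
Each $c_i>0$ because $\rho$ is admissible, so $\ell$ is smooth and positive. Moreover $\ell(x)\le\sum_i2^{-i}\rho(x)\chi_i(x)\le\rho(x)$, and $|\ell'|\le\sum_i2^{-i}\alpha=\alpha$.

**Step 2: the oscillation $u$.** *We want a horizontal oscillation whose wavelength at $x$ is comparable to $\ell(x)$ and always a power of $2$, so that dyadic intervals consist of full periods. We blend neighboring dyadic wavelengths.* Let $\psi(s)=\cos^2(\pi s/2)$ for $|s|\le1$ and $\psi=0$ otherwise. Then $\psi'(s)=-\frac\pi2\sin(\pi s)$ for $|s|<1$, which tends to $0$ at $\pm1$. So $\psi\in C^1$ and $|\psi'|\le\pi/2$. Also $\sum_{k\in\mathbb Z}\psi(s+k)=1$: for $s\in[0,1)$ the terms $k=0,-1$ are $\cos^2(\pi s/2)$ and $\sin^2(\pi s/2)$, and the others vanish.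

Put $\psi_k(x)=\psi(k+\log_2\ell(x))$ for $x\in G$. Call $k$ *active* at $x$ if $|k+\log_2\ell(x)|<1$, which means
$$\tfrac12\ell(x)<2^{-k}<2\ell(x).\tag{4}$$
(If $\ell(x)=\frac18$, only $k=3$ is active, with $\psi_3=1$. If $\ell(x)=2^{-7/2}$, then $k=3,4$ are active, each with $\psi_k=\frac12$.) Only active $k$ have $\psi_k\ne0$ or $\psi_k'\ne0$ at $x$. There are one or two active $k$ at each $x$; if two, they are consecutive. As $\ell\le\frac12$, (4) gives $2^{-k}<1$, so active $k$ satisfy $k\ge1$. Finally $\sum_k\psi_k=1$ with at most two nonzero terms, so $\sum_k\psi_k^2\ge\frac12$. Define on $G\times\mathbb R$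
$$u(x,y)=\frac\tau{2\pi}\sum_k2^{-k}\psi_k(x)\sin(2\pi2^ky).$$
Locally $\ell$ lies between positive constants, so the sum is locally finite, and $u$ and $u_y$ are $C^1$. Active $k$ are $\ge1$, so both are $1$-periodic in $y$.

Now the bounds. We have $|\psi_k'|\le\frac\pi2\cdot\frac{|\ell'|}{\ell\ln2}\le\frac{\pi\alpha}{2\ell\ln2}$. With (4), $\sum\psi_k=1$, and at most two active $k$,
$$|u|\le\frac{\tau}{2\pi}\cdot2\ell\le\tau\ell,\qquad |u_y|=\Big|\tau\sum_k\psi_k\cos(2\pi2^ky)\Big|\le\tau,$$
$$|u_x|\le\frac\tau{2\pi}\cdot2\cdot2\ell\cdot\frac{\pi\alpha}{2\ell\ln2}=\frac{\tau\alpha}{\ln2}\le2\tau\alpha,\qquad |u_{xy}|\le2\tau\cdot\frac{\pi\alpha}{2\ell\ln2}=\frac{\pi\tau\alpha}{\ell\ln2}\le\frac{5\tau\alpha}\ell,$$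
$$|u_{yy}|\le2\pi\tau\sum_k2^k\psi_k\le\frac{4\pi\tau}\ell\le\frac{13\tau}\ell.$$

**Step 3: the map $g$.** *We combine $u$ with the function $m$, as in Section 4, and estimate the derivative.* Let $G'$ and $m$ be given by Lemma 1 for this $\ell$ and $\alpha$. Set $g=\mathrm{id}$ off $G\times\mathbb R$ and
$$g(x,y)=\big(x+u(x,y),\ y-m(x)u_y(x,y)\big)\quad\text{on }G\times\mathbb R.$$
On $G\times\mathbb R$ we have $|g-\mathrm{id}|\le\tau\ell+\alpha\ell\tau\le\ell\le\operatorname{dist}(x,\mathbb R\setminus G)$, so $g$ is continuous on $\mathbb R^2$. There $g$ is locally Lipschitz, and a.e.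
$$Dg=\begin{pmatrix}1+u_x&u_y\\-m'u_y-mu_{xy}&1-mu_{yy}\end{pmatrix},\qquad|mu_{xy}|\le5\tau\alpha^2,\quad|mu_{yy}|\le13\tau\alpha.\tag{5}$$
The powers of $\ell$ cancel because $|m|\le\alpha\ell$. Since $\alpha\le10^{-4}$, the entries of $Dg-I$ are at most $0.02\tau,\ \tau,\ 1.01\tau,\ 0.13\tau$ in modulus. The sum of their squares is at most $2.04\tau^2$, so $\|Dg-I\|\le2\tau$ a.e. on $G\times\mathbb R$.

**Step 4: (a) and (b).** *We show that $g$ is a small Lipschitz perturbation of the identity on the whole plane.* Let $\Phi=g-\mathrm{id}$. Each component of $G\times\mathbb R$ is a convex strip on which $\Phi$ is locally Lipschitz with $\|D\Phi\|\le2\tau$ a.e. So $\Phi$ is $2\tau$-Lipschitz on the strip: mollifications of $\Phi$ on slightly smaller strips have derivatives that are averages of matrices of norm $\le2\tau$, so the mean value inequality applies to them, and they converge to $\Phi$. By continuity the bound extends to the closed strip. Now let $p,q\in\mathbb R^2$. If the segment $[p,q]$ stays in $G\times\mathbb R$, it stays in one strip. Otherwise let $p',q'$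 be its first and last points outside $G\times\mathbb R$. Then $\Phi(p')=\Phi(q')=0$ and
$$|\Phi(p)-\Phi(q)|\le|\Phi(p)-\Phi(p')|+|\Phi(q')-\Phi(q)|\le2\tau\big(|p-p'|+|q'-q|\big)\le2\tau|p-q|.$$
So $\Phi$ is $2\tau$-Lipschitz on $\mathbb R^2$, with $2\tau<1$. Hence $(1-2\tau)|p-q|\le|g(p)-g(q)|\le(1+2\tau)|p-q|$. The map $g$ is onto, because $g(p)=z$ is the fixed point equation $p=z-\Phi(p)$ for a contraction. So $g$ is a bi-Lipschitz homeomorphism of $\mathbb R^2$.

On the closed set $(\mathbb R\setminus G)\times\mathbb R$ we have $\Phi=0$, so $D\Phi=0$ at each density point where $\Phi$ is differentiable, hence almost everywhere there. Thus $\|Dg-I\|\le2\tau$ a.e. in $\mathbb R^2$. The determinant of $I+tD\Phi$ does not vanish for $t\in[0,1]$, so $\det Dg>0$. The singular values of $Dg$ lie in $[1-2\tau,1+2\tau]$, which gives (b). Since $g$ is bijective and is the identity off $G\times\mathbb R$, $g(G\times\mathbb R)=G\times\mathbb R$. Periodicity follows from that of $u,u_y$, and the displacement bound was shown in Step 3. This is (a).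

**Step 5: (c).** *Over $G'$ the derivative is a similarity plus a small error.* On $G'\times\mathbb R$ the function $m$ is locally affine with slope $1-c$, $0\le c\le\alpha$, so $g\in C^1$ there. With $s=u_y$, (5) becomes
$$Dg=\begin{pmatrix}1&s\\-s&1\end{pmatrix}+E,\qquad E=\begin{pmatrix}u_x&0\\cs-mu_{xy}&-mu_{yy}\end{pmatrix}.$$
The entries of $E$ are at most $2\tau\alpha,\ 0,\ \alpha\tau+5\tau\alpha^2\le6\tau\alpha,\ 13\tau\alpha$ in modulus. As $4+36+169=209\le15^2$, $\|E\|\le e:=15\tau\alpha\le\frac12$. The first matrix is a similarity with factor $\sigma=\sqrt{1+s^2}\ge1$, so the singular values of $Dg$ lie in $[\sigma-e,\sigma+e]$. Hence $Dg$ is invertible and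
$$K(Dg)\le\frac{\sigma+e}{\sigma-e}\le\frac{1+e}{1-e}\le1+4e=1+60\tau\alpha.$$
The last inequality is $1+e\le(1+4e)(1-e)=1+3e-4e^2$, which holds for $0\le e\le\frac12$.

**Step 6: (d).** *We compute the length gain over one period.* Let $x\in G'$, let $k$ be the smallest active index at $x$, and $\lambda=2^{-k}<2\ell(x)$. Then
$$s=u_y(x,\cdot)=\tau\big(\psi_k\cos(2\pi2^ky)+\psi_{k+1}\cos(2\pi2^{k+1}y)\big)$$
(with $\psi_{k+1}=0$ if only $k$ is active) has period $\lambda$. The two cosines are orthogonal over a period, so
$$\int_{j\lambda}^{(j+1)\lambda}s^2\,dy=\frac{\tau^2\lambda}2(\psi_k^2+\psi_{k+1}^2)\ge\frac{\tau^2\lambda}4.$$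
By (5) and (3), and $13\tau\alpha\le0.013\tau^2$,
$$|\partial_yg|=|(s,1-mu_{yy})|\ge\sqrt{1+s^2}-13\tau\alpha\ge1+0.4s^2-0.013\tau^2.$$
Integrating over $[j\lambda,(j+1)\lambda]$ gives at least $\lambda(1+0.1\tau^2-0.013\tau^2)\ge(1+0.08\tau^2)\lambda$. $\square$

## 7. Composing the bends with bounded dilatation

We now prove (I)⇒(III). If $Y=\emptyset$, take $f=\mathrm{id}$. Let $Y\ne\emptyset$ be null; fix $\varepsilon\in(0,1]$ and an open $U\supset Y$. Set
$$\tau=\frac\varepsilon{10},\qquad\theta=\frac{\tau^2}{1000},\qquad\alpha_n=\frac{2^{-n}\tau}{20000},\qquad P_n=\prod_{j\le n}(1+60\tau\alpha_j).$$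
Then $\tau\le\frac1{10}$, $\alpha_n\le\tau/1000$, and since $60\tau\sum_j\alpha_j\le0.003\tau^2$ and $e^t\le1+2t$ on $[0,1]$,
$$P_n\le e^{0.003\tau^2}\le P:=1+0.01\tau^2.$$

Let $F_0=\mathrm{id}$, $G_1=U$, and $S_n=G_n\times\mathbb R$ throughout. We construct open sets $G_1\supset G_2\supset\dots\supset Y$ and maps $F_n=F_{n-1}\circ g_n$ such that:

* (i) $F_n$ is a bi-Lipschitz homeomorphism of $\mathbb R^2$, $\det DF_n>0$ a.e., $F_n(x,y+1)=F_n(x,y)+(0,1)$, and $F_n=\mathrm{id}$ off $U\times\mathbb R$;
* (ii) on $S_{n+1}$, $F_n$ is $C^1$ with invertible derivative and $K(DF_n)\le P_n$;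
* (iii) $K(DF_n)\le P_n\frac{1+2\tau}{1-2\tau}$ a.e. in $\mathbb R^2$.

For $n=0$ these hold with $P_0=1$. Let $n\ge1$ and let $F_{n-1}$, $G_n$ be given. The scale of $g_n$ must respect two requirements, each recorded by an admissible function.

**Patching over compact sets.** *This turns estimates on compact sets into admissible functions.* Suppose that a condition on $(x,t)$, $x\in G_n$, $t>0$, persists when $t$ decreases, and that for each compact $C\subset G_n$ there is $\delta_C>0$ such that it holds for all $x\in C$, $t\le\delta_C$. Then there is an admissible $\delta$ on $G_n$ such that it holds at $(x,\delta(x))$ for all $x\in G_n$. Indeed, let $C_i=\{x\in G_n:|x|\le i,\ \operatorname{dist}(x,\mathbb R\setminus G_n)\ge1/i\}$. These compact sets increase to $G_n$, and every compact subset of $G_n$ lies in some $C_i$. On $C_i\setminus C_{i-1}$ (with $C_0=\emptyset$) put $\delta=\min(\delta_{C_1},\dots,\delta_{C_i})$. (Use $\delta_{C_i}=1$ if $C_i=\emptyset$.)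

**The function $r_n$.** *At scale $r_n(x)$ the map $F_{n-1}$ is almost linear.* Write $A=DF_{n-1}$, which is continuous, invertible and $1$-periodic in $y$ on $S_n$. There is an admissible $r_n$ on $G_n$ such that for all $x\in G_n$, $y\in\mathbb R$, with $B=A(x,y)$: the closed disc of radius $r_n(x)$ about $(x,y)$ lies in $S_n$, and for all $z$ in it
$$(1-\theta)|Be|\le|A(z)e|\le(1+\theta)|Be|\qquad(e\in\mathbb R^2).\tag{6}$$
By patching, it suffices to treat $x$ in a compact $C\subset G_n$. Let $C'\subset G_n$ be a compact neighborhood of $C$ containing all points at distance $\le d$ from $C$, for some $d>0$. By periodicity, $A$ is uniformly continuous and $\|A^{-1}\|\le M$ on $C'\times\mathbb R$, for some finite $M>0$. Choose $r\le d$ such that $\|A(z)-A(z')\|\le\theta/M$ for $z,z'\in C'\times\mathbb R$ with $|z-z'|\le r$. Then for $z$ in the disc of radius $r$ about $(x,y)$,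
$$|A(z)e-Be|\le\frac\theta M|e|\le\frac\theta M\|B^{-1}\||Be|\le\theta|Be|.$$

**The function $\eta_n$.** *A curve uniformly $\eta_n$-close to $F_{n-1}$ on a vertical segment cannot be much shorter. This protects the length already gained, since length is not continuous under uniform limits.* For $x\in G_n$ and an interval $T$ put
$$L_{n-1}(x,T)=\int_T|\partial_yF_{n-1}(x,y)|\,dy,$$
the length of $F_{n-1}(\{x\}\times T)$. There is an admissible $\eta_n\le1$ on $G_n$ such that for $x\in G_n$, any compact interval $T$ with $|T|\le1$, and any continuous $H:\{x\}\times T\to\mathbb R^2$,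
$$|H-F_{n-1}|\le\eta_n(x)\ \text{on}\ \{x\}\times T\quad\Longrightarrow\quad\operatorname{length}(H)\ge L_{n-1}(x,T)-1.\tag{7}$$
Again let $x$ be in a compact $C\subset G_n$. By uniform continuity and periodicity choose $N$ with $|\partial_yF_{n-1}(x,y)-\partial_yF_{n-1}(x,y')|\le\frac14$ whenever $x\in C$, $|y-y'|\le1/N$. Cut $T$ into $N$ equal pieces of length $h\le1/N$. On one piece let $v$ be the value of $\partial_yF_{n-1}$ at the left end. The chord of $F_{n-1}$ over the piece is the norm of the integral of $\partial_yF_{n-1}$, hence at least $|v|h-\frac14h$; the arc length is at most $|v|h+\frac14h$. So the chord is at least the arc length minus $\frac12h$, and the $N$ chords sum to at least $L_{n-1}(x,T)-\frac12$. If $\eta_n\le\frac1{4N}$, replacing $F_{n-1}$ by $H$ changes each chord by at most $2\eta_n$, in total by at most $2N\eta_n\le\frac12$. The length of $H$ is at least the sum of its chords.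

**The step.** *We apply Lemma 2 at a scale that respects everything.* Let $\Lambda_{n-1}\ge1$ be a Lipschitz constant of $F_{n-1}$. Apply Lemma 2 with $G=G_n$, $\alpha=\alpha_n$ and
$$\rho=\min\Big\{\tfrac13r_n,\ 2^{-n-1},\ \frac{2^{-n}}{\Lambda_{n-1}}\min(\varepsilon,\eta_1,\dots,\eta_n)\Big\},$$
which is admissible on $G_n$ (each $\eta_j$, $j\le n$, is admissible on $G_j\supset G_n$). We get $\ell_n$, $g_n$ and $G_{n+1}:=G'$. Set $F_n=F_{n-1}\circ g_n$.

**Checking (i)–(iii).** *Each point pays the large factor only once.* Since $g_n$ is bi-Lipschitz, preimages of null sets under $g_n$ are null, so the chain rule holds a.e. In particular $\det DF_n>0$ a.e., and the other parts of (i) follow from Lemma 2(a). By the chain rule and (1),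
$$K(DF_n)(z)\le K(DF_{n-1})(g_n(z))\,K(Dg_n)(z)\quad\text{a.e.}$$

* On $S_{n+1}$: $g_n(z)\in S_n$, where $F_{n-1}$ is $C^1$ with invertible derivative and $K\le P_{n-1}$ by (ii) for $n-1$. With Lemma 2(c), $F_n$ is $C^1$ with invertible derivative on $S_{n+1}$, and $K(DF_n)\le P_{n-1}(1+60\tau\alpha_n)=P_n$.
* On $S_n\setminus S_{n+1}$: again $g_n(z)\in S_n$, because $g_n(S_n)=S_n$. So $K(DF_n)\le P_{n-1}\frac{1+2\tau}{1-2\tau}$ a.e. by Lemma 2(b).
* Off $S_n$: $g_n(z)=z$ and $Dg_n=I$ a.e., so $K(DF_n)=K(DF_{n-1})\le P_{n-1}\frac{1+2\tau}{1-2\tau}$ a.e. by (iii) for $n-1$.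

As $P_{n-1}\le P_n$, (ii) and (iii) hold for $n$. Note that in the second case it is (ii), not (iii), that is used for $F_{n-1}$; this prevents the factor $\frac{1+2\tau}{1-2\tau}$ from being multiplied twice.

## 8. A fixed length gain over each dyadic interval

A *dyadic interval* is $T=[i2^{-q},(i+1)2^{-q}]$ with $i\in\mathbb Z$ and, here, integer $q\ge0$; for example $[\frac34,1]$ with $q=2$.

**Claim.** For $n\ge1$, $x\in G_{n+1}$ and every dyadic $T$ with $|T|=2^{-q}$, $0\le q\le n$,
$$L_n(x,T)\ge(1+0.05\tau^2)\,L_{n-1}(x,T).\tag{8}$$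

**Proof.** *On each period of the new bend we freeze $DF_{n-1}$ at one point.* Let $\lambda=2^{-k}$ be given by Lemma 2(d) for $g_n$ at $x$. Then $\lambda<2\ell_n(x)\le2\cdot2^{-n-1}=2^{-n}$, so $k>n\ge q$, and $T$ is a union of nonoverlapping intervals $[y_0,y_0+\lambda]$ with $y_0\in\lambda\mathbb Z$. Let $y$ lie in one of them. The point $(x,y)$ is within $\lambda<2\ell_n(x)$ of $(x,y_0)$, and $g_n$ moves it by at most $\ell_n(x)$. So $(x,y)$ and $g_n(x,y)$ lie within $3\ell_n(x)\le r_n(x)$ of $(x,y_0)$. Put $B=DF_{n-1}(x,y_0)$; by (ii), $K(B)\le P_{n-1}\le P$. By (6), then (1) with $\|B\|\ge|Be_2|$,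
$$|\partial_yF_n(x,y)|=|A(g_n(x,y))\,\partial_yg_n(x,y)|\ge(1-\theta)|B\,\partial_yg_n(x,y)|\ge\frac{1-\theta}P\,|Be_2|\,|\partial_yg_n(x,y)|,$$
$$|\partial_yF_{n-1}(x,y)|=|A(x,y)e_2|\le(1+\theta)|Be_2|.$$
Integrate over $[y_0,y_0+\lambda]$ and use Lemma 2(d). With $t=\tau^2\le1$, the integral of $|\partial_yF_n|$ is at least the integral of $|\partial_yF_{n-1}|$ times
$$\frac{1-\theta}{1+\theta}\cdot\frac{1+0.08t}{P}\ \ge\ \frac{(1-0.002t)(1+0.08t)}{1+0.01t}\ \ge\ 1+0.05t.$$
The first inequality uses $\frac{1-\theta}{1+\theta}\ge1-2\theta$. For the second, the numerator is $1+0.078t-0.00016t^2$, while $(1+0.05t)(1+0.01t)=1+0.06t+0.0005t^2$; the difference $0.018t-0.00066t^2$ is nonnegative for $0\le t\le1$. Summing over the intervals that make up $T$ gives (8). $\square$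

Since $L_n(x,T)\le\Lambda_n|T|$, the estimate (8) at a point $x\in Y$ forces $\Lambda_n\to\infty$. This is why $\rho$ in Section 7 was divided by $\Lambda_{n-1}$.

## 9. The limit is a $(1+\varepsilon)$-quasiconformal homeomorphism

**Convergence.** *We bound consecutive differences.* We have $F_n-F_{n-1}=F_{n-1}\circ g_n-F_{n-1}$, which is $0$ off $S_n$ and at most $\Lambda_{n-1}\ell_n(x)$ in modulus over $x\in G_n$. By the choice of $\rho$,
$$|F_n-F_{n-1}|\le2^{-n}\varepsilon,\qquad|F_n-F_{n-1}|(x,y)\le2^{-n}\eta_j(x)\quad\text{for }x\in G_n,\ 1\le j\le n.\tag{9}$$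
Hence $F_n\to f$ uniformly on $\mathbb R^2$, $|f-\mathrm{id}|\le\sum_{n\ge1}2^{-n}\varepsilon=\varepsilon$, and $f=\mathrm{id}$ off $U\times\mathbb R$.

**Dilatation.** *All $F_n$ are $K$-QC with one $K\le1+\varepsilon$.* Since $\tau\le\frac1{10}$, $\frac{1+2\tau}{1-2\tau}=1+\frac{4\tau}{1-2\tau}\le1+5\tau$. By (i), (iii) and Fact 1, each $F_n$ is $K$-QC with
$$K=P\,\frac{1+2\tau}{1-2\tau}\le(1+0.01\tau^2)(1+5\tau)\le1+6\tau\le1+\varepsilon.$$

**Homeomorphism onto the plane.** *We apply Fact 2 and check surjectivity.* By Fact 2, $f$ is $K$-QC onto its image or takes at most two values. As $|f-\mathrm{id}|\le\varepsilon$, $f$ is unbounded and takes infinitely many values; the second case is impossible. The image $f(\mathbb R^2)$ is open by invariance of domain. It is also closed: if $f(z_k)$ converges, then $(z_k)$ is bounded because $|f(z_k)-z_k|\le\varepsilon$, so a subsequence of $(z_k)$ converges, and the limit of $f(z_k)$ is in the image. Hence $f(\mathbb R^2)=\mathbb R^2$, and $f$ is a $(1+\varepsilon)$-QC homeomorphism of $\mathbb R^2$.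

## 10. Every arc in $f(Y\times\mathbb R)$ has infinite length

**Vertical segments over $Y$.** *The limit inherits the lengths of all the $F_n$, up to an error of $1$.* Let $x\in Y$, so $x\in G_m$ for all $m$, and let $T$ be dyadic with $|T|=2^{-q}$, $q\ge0$. For $n\ge1$, (9) with $j=n$, applied to all indices $m\ge n$, gives on $\{x\}\times\mathbb R$
$$|f-F_{n-1}|\le\sum_{m\ge n}|F_m-F_{m-1}|\le\sum_{m\ge n}2^{-m}\eta_n(x)=2^{1-n}\eta_n(x)\le\eta_n(x).$$
So (7) with $H=f$ yields
$$\operatorname{length}f(\{x\}\times T)\ge L_{n-1}(x,T)-1\qquad(n\ge1).$$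
By (8), $L_n(x,T)\ge(1+0.05\tau^2)L_{n-1}(x,T)$ for all $n\ge\max(q,1)$. Also $L_n(x,T)>0$ for every $n\ge0$, because $DF_n$ is invertible on $S_{n+1}$. Hence $L_n(x,T)\to\infty$, and $f(\{x\}\times T)$ has infinite length.

**All arcs.** *An arc in $f(Y\times\mathbb R)$ must come from a vertical segment.* Let $\gamma\subset f(Y\times\mathbb R)$ be an arc. Then $f^{-1}(\gamma)$ is an arc in $Y\times\mathbb R$. Its projection to the first coordinate is a connected subset of the null set $Y$, that is, one point $x$. So $f^{-1}(\gamma)=\{x\}\times[a,b]$ with $a<b$. This contains $\{x\}\times T$ for some dyadic $T$ with $|T|\le1$, so $\gamma$ has infinite length. Thus $f(Y\times\mathbb R)$ contains no rectifiable subarc. This proves (III), and with (III)⇒(II) and Section 3 the Theorem. In particular, Conjecture 27 is true. $\blacksquare$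

## 11. The dilatation cannot be lowered to $1$

By (III), every dilatation bound $K>1$ can be reached for null $Y$ (for $K>2$, a $2$-QC map is also $K$-QC). When $Y\ne\emptyset$ the value $K=1$ cannot: a $1$-QC self-homeomorphism of the plane is a similarity, so it maps $\{x\}\times[0,1]$, $x\in Y$, to a line segment, which is a rectifiable arc. So the range $K>1$ is optimal, and by the Theorem the zero-length condition on $Y$ is exactly the right one.
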